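# A complete Calkin algebra on a space without the bounded compact approximation property

## 1. The implication "$\chi$-complete Calkin algebra $\Rightarrow$ BCAP", tested on sequence spaces and direct sums

One would first guess that the following is true:

> if the Calkin algebra $C(X)=B(X)/K(X)$ is complete for the Hausdorff measure of noncompactness, then the Banach space $X$ has the bounded compact approximation property.

We make the words precise, test the guess on cases that can be done by hand, and see why it is tempting. Then we shall prove that it is false.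

Scalars are real or complex. For Banach spaces $X,Y$ let $B(X,Y)$, $K(X,Y)$, $F(X,Y)$ be the bounded, the compact and the finite rank operators, with $B(X)=B(X,X)$ and so on; $B_X$ is the closed unit ball.

**Definition (measure of noncompactness).** For a bounded set $Q\subset Y$, $\chi(Q)$ is the infimum of all $\varepsilon>0$ for which $Q$ has a finite $\varepsilon$-net in $Y$. For $A\in B(X,Y)$ put
$$\|A\|_\chi=\chi(A)=\chi(A(B_X)),\qquad \|A\|_K=\operatorname{dist}(A,K(X,Y)),\qquad d_F(A)=\operatorname{dist}(A,F(X,Y)).$$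

So if $\varepsilon>\chi(A)$, there is a finite $D\subset Y$ with $A(B_X)\subset D+\varepsilon B_Y$. Adding nets gives $\chi(A+B)\le\chi(A)+\chi(B)\le \chi(A)+\|B\|$. Hence $\chi(A+K)=\chi(A)$ for compact $K$, and $\chi(A)\le\|A\|_K\le d_F(A)$. Also $\chi(TA)\le\|T\|\chi(A)$ and $\chi(AT)\le\|T\|\chi(A)$. Both $\|\cdot\|_\chi$ and $\|\cdot\|_K$ vanish exactly on $K(X,Y)$, so both induce norms on $B(X,Y)/K(X,Y)$. For $\|\cdot\|_K$ the quotient is always complete. We say that it is complete with respect to $\chi$ if it is complete for the norm induced by $\|\cdot\|_\chi$.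

Two examples. If $\dim Y=\infty$ then $\chi(B_Y)=1$: clearly $\chi(B_Y)\le1$, and if $B_Y\subset D+\varepsilon B_Y$ with $D$ finite and $\varepsilon<1$, then iterating gives $B_Y\subset D+\varepsilon D+\dots+\varepsilon^{j-1}D+\varepsilon^jB_Y$ for every $j$, so $B_Y$ would be totally bounded. Next, let $A=\operatorname{diag}(d_n)$ on $\ell_2$ with $(d_n)$ bounded and $d=\limsup|d_n|$. Cutting off the tail of the diagonal shows $\|A\|_K\le d$. Conversely, if $A(B_{\ell_2})\subset D+\varepsilon B_{\ell_2}$ with $D$ finite, choose a subsequence with $|d_n|\to d$, and a single $f\in D$ with $\|d_ne_n-f\|\le\varepsilon$ for infinitely many of these $n$; then $\varepsilon\ge|d_n-f_n|$ along that sequence, and $f_n\to0$ gives $\varepsilon\ge d$. So $\chi(A)=\|A\|_K=d$.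

**Definition (approximation properties).** $Y$ has the $\lambda$-compact approximation property ($\lambda$-CAP) if for each compact $D\subset Y$ and each $\varepsilon>0$ there is $K\in K(Y)$ with $\sup_{y\in D}\|Ky-y\|\le\varepsilon$ and $\|K-I\|\le\lambda$. It has the bounded compact approximation property (BCAP) if it has the $\lambda$-CAP for some $\lambda\ge1$. It has the approximation property (AP) if for all such $D,\varepsilon$ there is $T\in F(Y)$ with $\sup_{y\in D}\|Ty-y\|\le\varepsilon$, with no bound on $\|T\|$.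

For example, in $\ell_p$ ($1\le p<\infty$) and in $c_0$, the projections onto the first $n$ coordinates converge to $I$ uniformly on compact sets and $\|I-P_n\|\le1$, so these spaces have the $1$-CAP.

**Completeness as an inequality.** The identity map of $B(X,Y)/K(X,Y)$ is continuous from $\|\cdot\|_K$ to $\|\cdot\|_\chi$. If the quotient is $\chi$-complete, the bounded inverse theorem makes the two norms equivalent; conversely, equivalent norms are complete together. So
$$B(X,Y)/K(X,Y)\text{ is $\chi$-complete}\iff \text{there is } c \text{ with } \|A\|_K\le c\,\chi(A)\ \text{ for all }A\in B(X,Y). \tag{1}$$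

**Case: finite dimension.** $C(X)=0$, and $K=I$ shows the BCAP. The guess holds for no interesting reason.

**Case: $Y$ has the $\lambda$-CAP.** Let $\varepsilon>\chi(A)$, $A(B_X)\subset D+\varepsilon B_Y$ with $D$ finite, and choose $K\in K(Y)$ with $\|Kd-d\|\le\delta$ on $D$ and $\|I-K\|\le\lambda$. If $Ax=d+\varepsilon u$, then $\|(I-K)Ax\|\le\delta+\lambda\varepsilon$. So $\|A\|_K\le\lambda\chi(A)$, and (1) holds with $c=\lambda$, for every domain $X$. For $Y=\ell_p$ or $c_0$ this gives $\|A\|_K=\chi(A)$. So the BCAP of $X$ implies completeness of $C(X)$, and the guess is the converse.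

**Case: a sum $X=Y\oplus_\infty Z$.** Let $\Pi_Y,\Pi_Z$ be the projections and $J_Y,J_Z$ the inclusions. The map $A\mapsto J_YA\Pi_Z$ from $B(Z,Y)$ to $B(X)$ preserves $\chi$ (a net in $X$ projects to a net in $Y$) and preserves compactness in both directions. Its range modulo compacts is the range of the $\chi$-contractive idempotent $A\mapsto J_Y\Pi_YAJ_Z\Pi_Z$ of $C(X)$, hence $\chi$-closed. So if $C(Y\oplus_\infty Z)$ is $\chi$-complete, then so is $B(Z,Y)/K(Z,Y)$.

This should be compared with a known theorem (Theorem 6.3, Astala and Tylli, 1987, as quoted in "Measures of Noncompactness and Some Applications"): *a Banach space $Y$ has the BCAP if and only if $(B(X,Y)/K(X,Y);\chi)$ is complete for every Banach space $X$.* If $Y$ fails the BCAP, the theorem supplies a $Z$ with $B(Z,Y)/K(Z,Y)$ not $\chi$-complete, and then $C(Y\oplus_\infty Z)$ is not $\chi$-complete. This agrees with the known fact that some Calkin algebras are not $\chi$-complete. It also supports the guess: every space without the BCAP can be enlarged to one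 for which the guess is confirmed. Problem 6.4 of the same paper asks whether the domain $X=Y$ alone is enough in Theorem 6.3.

## 2. Where renormings of the domain enter, and why $B(X)$ alone does not see them

Let us try to prove the guess. The natural tool comes out of an argument for the "if" part of Theorem 6.3.

Let $D\subset Y$ be compact; by Mazur's theorem we may enlarge it and assume it absolutely convex. For $\varepsilon>0$ let $U=D+\varepsilon B_Y$. It is closed, bounded, absolutely convex and contains $\varepsilon B_Y$, so it is the unit ball of an equivalent norm; call the renormed space $Y_{D,\varepsilon}$. The formal identity $i:Y_{D,\varepsilon}\to Y$ has $\chi(i)=\chi(U)\le\varepsilon$. Suppose $\|i\|_K\le c\,\chi(i)$ and let $c'>c$. Then there is a compact $L$ with $\|(I-L)u\|\le c'\varepsilon$ for $u\in U$. On $D\subset U$ this says $\|Ld-d\|\le c'\varepsilon$; on $\varepsilon B_Y\subset U$ it says $\|I-L\|\le c'$ on $Y$. With one $c$ for all $D$ and $\varepsilon$, this is the $c'$-CAP.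

A uniform $c$ comes from a single domain. If $Y$ fails the BCAP, then for each $n$ there are an absolutely convex compact $D_n$ and $\varepsilon_n'>0$ such that no $K\in K(Y)$ satisfies $\sup_{D_n}\|Ky-y\|\le\varepsilon_n'$ and $\|K-I\|\le n$. Put $\varepsilon_n=\varepsilon_n'/n$ and let $Z$ be the $c_0$-sum of the spaces $Y_{D_n,\varepsilon_n}$. If $B(Z,Y)/K(Z,Y)$ were $\chi$-complete, (1) would give some $c>0$; we apply it to the coordinate projection of $Z$ onto $Y_{D_n,\varepsilon_n}$ followed by the identity into $Y$, restrict the approximating compact operator to that coordinate, and take $c'=2c$. For $n\ge2c$ the resulting $L$ has $\|L-I\|\le 2c\le n$ and $\sup_{D_n}\|Ly-y\|\le2c\varepsilon_n\le\varepsilon_n'$, a contradiction.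

Now suppose that only (1) for $B(X)$ is available. The operator we need is still the identity, but its domain must carry the norm with unit ball $U$. Let $\rho=\sup_{u\in U}\|u\|$. Transporting (1) through $\varepsilon B_X\subset U\subset\rho B_X$ gives, for $T:X_{D,\varepsilon}\to X$,
$$\|T\|_{K}^{X_{D,\varepsilon}\to X}\le\rho\,\|T\|_K^{X\to X}\le\rho c\,\chi(T(B_X))\le\frac{\rho c}{\varepsilon}\,\chi(T(U)).$$
With $T=I$ and $\chi(U)\le\varepsilon$ this bounds the distance to the compacts by $\rho c$, while $L=0$ already achieves $\rho$. So nothing is gained. In the norm of $X$ we only know $\chi(I_X)\le 1$.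

This is also a hint: a counterexample should be a space $X$ that receives few operators from renormed copies of its own pieces.

## 3. The theorem, and how limits of cheap bumps carry the obstruction

The answer is no: there is a Banach space $X$ for which $C(X)$ is complete with respect to $\chi$, although $X$ fails the BCAP.

**Theorem 1.** There is a separable Banach space $X$ with the AP such that

(a) $\|A\|_\chi\le\|A\|_K\le d_F(A)\le31\,\|A\|_\chi$ for all $A\in B(X)$; hence $C(X)$ is complete for $\chi$;

(b) $X$ fails the BCAP.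

The construction has three layers.

First, we need a reflexive space $E$ with a compact set on which *no* compact operator, of whatever norm, approximates the identity well.

Second, we make $E$ a quotient of a space of James–Lindenstrauss type: sequences $x=(x_n)$ with $x_n$ in finite-dimensional subspaces $E_n\uparrow$ of $E$, with finite $p$-variation, and with quotient map $\pi x=\lim x_n$. By itself this space is useless for (b): the operators $T_nx=(x_1,\dots,x_n,x_n,\dots)$ are contractive and show the BCAP. So we renorm by $\max(s^{-1}\|x\|_p,\|\pi x\|)$. For $e\in E_k$ the bump $e1_{[k,n]}$ now has norm about $\|e\|/s$, while its coordinatewise limit $e1_{[k,\infty)}$ still has norm $\|e\|$. A compact operator of controlled size cannot do much on bumps for large $s$, so if it almost fixes $e1_{[k,\infty)}$, it must induce a compact operator on $E$ that almost fixes $e$. This will give (b) for the $c_0$-sum over $s$.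

Third, for (a) we must approximate $A$ by finite rank operators within $O(\chi(A))$ although the summands get worse and worse. The $m$-th coordinate of $Ax$ in the $t$-th summand depends on $x$ through a finite rank operator $a_m$, and $a_mx\to\pi_tAx$. The $a_m$ have norms of order $t$, and the domain is not reflexive. We shall pass to the quotient $c_0(E)$ of the domain, whose finite pieces are reflexive; there a Grothendieck-style lemma (Lemma 6) turns weak limits of bounded finite rank operators into good norm approximations. Passing to the quotient creates an error, and controlling it is where the summands need *different* variation exponents.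

## 4. A reflexive space on which compact operators stay away from the identity

**Lemma 1.** There are finite-dimensional spaces $V_m$ and a closed subspace $E$ of $\Lambda=(\bigoplus_mV_m)_{\ell_2}$ for which there is a compact $D_E\subset E$ such that no $T\in K(E)$ satisfies $\sup_{e\in D_E}\|Te-e\|\le\frac14$.

*Proof.* The plan is to find "normalized traces" $t_m(T)$ with $t_m(I)=1$, with $t_m(T)\to0$ for compact $T$, and with $t_m-t_{m-1}$ controlled by the size of $T$ on tiny vectors.

Let $n_m=4^m$, $G_m=\mathbb F_2^{4m+4}$, $N_m=|G_m|=2^{4m+4}=16n_m^2$, $V_m=\ell_\infty(G_m)$. The characters of $G_m$ are the $N_m$ functions $g\mapsto(-1)^{\langle h,g\rangle}$; distinct ones are orthogonal, since their product is a nontrivial character, whose sum is $0$. We use Hoeffding's inequality: a sum of $n$ independent uniform signs exceeds $u$ in modulus with probability at most $2e^{-u^2/(2n)}$.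

**Step 1: choose the characters.** We want two families of distinct characters with small sums off $0$. Draw $n_{m-1}+n_m\le2n_m$ independent uniform characters of $G_m$. Two of them coincide with probability at most $(2n_m)^2/(2N_m)=\frac18$. For fixed $g\ne0$ their values at $g$ are independent uniform signs, so the sum of $n$ of these values exceeds $\sqrt{2n\ln(16N_m)}$ in modulus with probability at most $2/(16N_m)=1/(8N_m)$. Over all $g\neq0$ and two families this adds at most $\frac14$. The total is less than $1$, so we can fix distinct characters $\alpha_i^m$ ($i\le n_{m-1}$), $\beta_j^m$ ($j\le n_m$) with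
$$\Big|\sum_i\alpha_i^m(g)\Big|\le\sqrt{2n_{m-1}\ln(16N_m)},\qquad\Big|\sum_j\beta_j^m(g)\Big|\le\sqrt{2n_m\ln(16N_m)}\qquad(g\ne0). \tag{2}$$
Now choose signs $\epsilon_{m,j}$ at random. For each of the $N_mN_{m+1}$ pairs $(g,g')$ the bound in (3) fails with probability at most $2/(4N_mN_{m+1})$, so the total failure probability is at most $\frac12$, and we can fix signs with
$$\Big|\sum_{j\le n_m}\epsilon_{m,j}\beta_j^m(g)\alpha_j^{m+1}(g')\Big|\le\sqrt{2n_m\ln(4N_mN_{m+1})}\qquad(g\in G_m,\ g'\in G_{m+1}). \tag{3}$$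

**Step 2: define $E$ and its coordinate functionals.** Each functional will have two formulas, one from each block that the vector occupies. For $m\ge1$, $j\le n_m$ let $e_{m,j}\in\Lambda$ have $m$-th coordinate $\beta_j^m$, $(m+1)$-st coordinate $\epsilon_{m,j}\alpha_j^{m+1}$, all others $0$. Let $E=\overline{\operatorname{span}}\{e_{m,j}\}$. For $x\in E$,
$$e_{m,j}^*(x):=\frac1{N_m}\sum_g\beta_j^m(g)\,x(m)(g)=\frac{\epsilon_{m,j}}{N_{m+1}}\sum_g\alpha_j^{m+1}(g)\,x(m+1)(g), \tag{4}$$
and $e_{m,j}^*(e_{m',j'})=\delta_{mm'}\delta_{jj'}$. By continuity it is enough to check generators. In block $m$ live only the vectors $e_{m,j'}$ (through $\beta^m_{j'}$) and $e_{m-1,i}$ (through $\epsilon_{m-1,i}\alpha_i^m$); by orthogonality the first formula gives $\delta_{jj'}$ on the former and $0$ on the latter. In block $m+1$ live only $e_{m,j'}$ (through $\epsilon_{m,j'}\alpha^{m+1}_{j'}$) and $e_{m+1,j'}$ (through $\beta_{j'}^{m+1}$); the second formula gives $\epsilon_{m,j}\epsilon_{m,j'}\delta_{jj'}=\delta_{jj'}$ and $0$.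

**Step 3: express the traces and their differences by averages.** For $T\in B(E)$ put $t_m(T)=n_m^{-1}\sum_je_{m,j}^*(Te_{m,j})$, so $t_m(I)=1$. The first formula in (4) gives
$$t_m(T)=\frac1{N_m}\sum_g(Tv_g^m)(m)(g),\qquad v_g^m=\frac1{n_m}\sum_j\beta_j^m(g)e_{m,j}.$$
Both nonzero coordinates of $v_g^m$ have sup norm at most $1$, so $\|v_g^m\|\le2$. For $m\ge2$, writing $t_{m-1}(T)$ with the *second* formula, which also looks at block $m$,
$$t_m(T)-t_{m-1}(T)=\frac1{N_m}\sum_g(Ty_g^m)(m)(g),\qquad y_g^m=\frac1{n_m}\sum_j\beta_j^m(g)e_{m,j}-\frac1{n_{m-1}}\sum_i\epsilon_{m-1,i}\alpha_i^m(g)e_{m-1,i}.$$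

**Step 4: show that $y_g^m$ is tiny.** It lives in blocks $m-1,m,m+1$. By (3) its coordinates in blocks $m-1$ and $m+1$ have norm at most $\sqrt{2\ln(4N_{m-1}N_m)/n_{m-1}}$ and $\sqrt{2\ln(4N_mN_{m+1})/n_m}$. In block $m$ its value at $g'$ is
$$\frac1{n_m}\sum_j\beta_j^m(g+g')-\frac1{n_{m-1}}\sum_i\alpha_i^m(g+g'),$$
because $\epsilon_{m-1,i}^2=1$. For $g'=g$ this is $1-1=0$; for $g'\ne g$ it is at most $\sqrt{2\ln(16N_m)}\,(n_m^{-1/2}+n_{m-1}^{-1/2})$ in modulus by (2). All logarithms are at most $(8m+14)\ln2\le16m$, while $n_m^{-1/2}=2^{-m}$ and $n_{m-1}^{-1/2}=2\cdot2^{-m}$. So $\|y_g^m\|\le C\sqrt m\,2^{-m}$ with $C=6\sqrt{32}$.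

**Step 5: conclude.** Let $T$ be compact. Whatever $g_m\in G_m$ we choose, $(v_{g_m}^m)_m$ is bounded and supported in blocks $m,m+1$ of an $\ell_2$-sum, hence weakly null; so $|t_m(T)|\le\max_g\|Tv_g^m\|\to0$. For $U=I-T$ we get $t_m(U)\to1$, and telescoping,
$$1\le\max_g\|Uv_g^1\|+\sum_{m\ge2}\max_g\|Uy_g^m\|.$$
Let $D_E=\{0\}\cup\{v_g^1\}\cup\{2^{m/2}y_g^m:m\ge2\}$. It is compact: there are finitely many vectors for each $m$, and $2^{m/2}\|y_g^m\|\to0$. If $\|Ue\|\le\frac14$ on $D_E$, the right side is at most $\frac14\big(1+\sum_{m\ge2}2^{-m/2}\big)=\frac14\big(1+\frac1{2-\sqrt2}\big)<1$, a contradiction. $\square$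

Fix this $E$. As a closed subspace of an $\ell_2$-sum of finite-dimensional spaces, it is separable and reflexive. Fix finite-dimensional $E_1\subset E_2\subset\cdots$ in $E$ with $\bigcup_kE_k$ dense in $E$. The next lemma says that $E$, like $\ell_2$, admits no infinite sequence that is better than $\ell_2$.

**Lemma 2.** Let $2<r\le\infty$ and $C,\delta>0$. There is no sequence $(v_i)$ in $E$ with $\|v_i\|\ge\delta$ and $\|\sum a_iv_i\|\le C\|a\|_{\ell_r}$ for all finitely supported $a$.

*Proof.* Suppose there is one. For $f\in E^*$ we have $|\sum a_if(v_i)|\le C\|f\|\|a\|_{\ell_r}$, so $(f(v_i))\in\ell_{r'}$ with $r'<\infty$, and $f(v_i)\to0$. So $(v_i)$ is weakly null, and since the blocks are finite-dimensional, the part of $v_i$ in any fixed finite set of blocks tends to $0$ in norm. Choose a subsequence inductively: given a cut $c_{j-1}$, pick the next vector with part in the first $c_{j-1}$ blocks of norm at most $\delta2^{-j-3}$, then a cut $c_j>c_{j-1}$ beyond which its part has norm at most $\delta2^{-j-3}$. Renaming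 the subsequence $(v_i)$, which still satisfies the upper estimate, we have projections $\Delta_i$ of $\Lambda$ onto disjoint intervals of blocks with $\|v_i-\Delta_iv_i\|\le\delta2^{-i-2}$. Then $\|\Delta_iv_i\|\ge\frac34\delta$ and
$$\Big\|\sum_{i\le L}v_i\Big\|\ge\Big(\sum_{i\le L}\|\Delta_iv_i\|^2\Big)^{1/2}-\sum_i\delta2^{-i-2}\ge\tfrac34\delta L^{1/2}-\tfrac\delta4,$$
which exceeds $CL^{1/r}$ for large $L$. $\square$

## 5. The variation spaces $\mathcal J_p$, their renormings, and the space $X$

**Definition (variation space).** For $p>1$ let $\mathcal J_p$ be the space of sequences $x=(x_n)_{n\ge1}$ with $x_n\in E_n$ and, setting $x_0=0$,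
$$\|x\|_p=\sup\Big\{\Big(\sum_{i=1}^k\|x_{n_i}-x_{n_{i-1}}\|^p\Big)^{1/p}:\ 0=n_0<n_1<\dots<n_k\Big\}<\infty.$$
The index sequences $n_0<\dots<n_k$ are called chains. Let $\mathrm{var}_p(x;\ge n)$ be the analogous supremum over chains with $n\le n_0<\dots<n_k$.

Example: for $e\in E_k$, the sequence $e1_{[k,\infty)}$ (value $e$ at indices $\ge k$, else $0$) has norm $\|e\|$, because it changes once. The bump $e1_{[k,n]}$ has norm $2^{1/p}\|e\|$. A sum of $L$ bumps of height $e$ on disjoint intervals has norm at most $(2L)^{1/p}\|e\|$, since the sequence takes only the values $0,e$ and changes at most $2L$ times.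

We have $\|x_n\|\le\|x\|_p$ by the chain $0<n$. The space is complete: a Cauchy sequence converges coordinatewise, and the estimates for each fixed chain pass to the limit. Next, $\mathrm{var}_p(x;\ge n)\to0$ as $n\to\infty$: it decreases in $n$, and if it stayed above some $c>0$ we could pick a chain with variation at least $c/2$, then another beyond it, and so on; concatenating $L$ of them gives $\|x\|_p^p\ge L(c/2)^p$ for all $L$. So $(x_n)$ is Cauchy, and
$$x_n\to\pi x\in E,\qquad\|\pi x-x_m\|\le\|x\|_p,\qquad\|\pi x\|\le\|x\|_p,$$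
the middle estimate coming from the chains $0<m<n$.

**Definition (the space $X$).** Put $p_s=3+\frac1s$ for $s=1,2,\dots$; so $p_s>3$, and $p_s>p_t$ for $s<t$. Let
$$X_s=\mathcal J_{p_s},\quad|x|_s=\max\big(s^{-1}\|x\|_{p_s},\|\pi x\|\big);\qquad X=\Big(\bigoplus_{s\ge1}X_s\Big)_{c_0},\quad|x|=\sup_s|x^s|_s.$$

Thus $s^{-1}\|x\|_{p_s}\le|x|_s\le\|x\|_{p_s}$ on $X_s$, and $X$ is a Banach space. In $X_s$ the element $e1_{[k,\infty)}$ has norm $\|e\|$, but the bump $e1_{[k,n]}$ has norm only $2^{1/p_s}\|e\|/s$. Let $\pi_tx=\pi(x^t)$ and $\pi=(\pi_t)_t:X\to W:=c_0(E)$ with the sup norm; all these maps have norm at most $1$. For $n\ge1$ let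
$$(P_nx)^s=x^s1_{[1,n]}\ \text{ if } s\le n,\qquad(P_nx)^s=0\ \text{ if }s>n.$$

**Lemma 3.**

(i) $P_n$ has finite rank, $\pi P_n=0$, $P_mP_n=P_{\min(m,n)}$, $\|x1_{[1,n]}\|_p\le2\|x\|_p$ on $\mathcal J_p$, $\|P_n\|\le2$ and $\|I-P_n\|\le3$.

(ii) $\lim_n|(I-P_n)x|=\|\pi x\|$ for $x\in X$.

(iii) $\ker\pi=\overline{\bigcup_nP_nX}$.

(iv) If $w\in W$ is finitely supported with all $w^s\in E_k$, then the element $x_w^{(k)}$ with $s$-components $w^s1_{[k,\infty)}$ satisfies $\pi x_w^{(k)}=w$ and $|x_w^{(k)}|=\|w\|$.

(v) $\pi$ maps the open unit ball of $X$ onto that of $W$, and the open unit ball of $X_s$ onto that of $E$.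

(vi) $X$ is separable and has the AP.

*Proof.* (i) The first three statements are immediate from the definition. A chain for $x1_{[1,n]}$ consists of a chain for $x$ inside $[0,n]$ and at most one further nonzero difference, of norm at most $\|x\|_p$; so $\|x1_{[1,n]}\|_p\le2^{1/p}\|x\|_p\le2\|x\|_p$. As $\pi(x^s1_{[1,n]})=0$, we get $|x^s1_{[1,n]}|_s\le2s^{-1}\|x^s\|_{p_s}\le2|x^s|_s$.

(ii) Since $\pi(I-P_n)x=\pi x$ and $\|\pi\|\le1$, always $|(I-P_n)x|\ge\|\pi x\|$. For $s\le n$ the $s$-component of $(I-P_n)x$ is $x^s1_{(n,\infty)}$. A chain for it has at most one jump from $0$ to some $x_m^s$ with $m>n$, followed by a chain inside $[n+1,\infty)$, so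
$$\|x^s1_{(n,\infty)}\|_{p_s}^{p_s}\le\sup_{m>n}\|x_m^s\|^{p_s}+\mathrm{var}_{p_s}(x^s;\ge n+1)^{p_s}\to\|\pi x^s\|^{p_s}.$$
As $s^{-1}\le1$, $|((I-P_n)x)^s|_s\to\|\pi x^s\|$ for each $s$. Moreover $|((I-P_n)x)^s|_s\le3|x^s|_s\to0$ as $s\to\infty$, uniformly in $n$. So the supremum over $s$ converges to $\|\pi x\|$.

(iii) $\pi P_n=0$ gives one inclusion. If $\pi x=0$, then $|x-P_nx|\to0$ by (ii).

(iv) $w^s\in E_k\subset E_n$ for $n\ge k$, so the component is an element of $\mathcal J_{p_s}$, with $\|w^s1_{[k,\infty)}\|_{p_s}=\|w^s\|=\|\pi(w^s1_{[k,\infty)})\|$.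

(v) The $w$ as in (iv), with $k$ arbitrary, form a dense linear subspace $W_0$ of $W$. Given $\|w\|<1$, write $w=\sum_iw_i$ with $w_i\in W_0$ and $\sum_i\|w_i\|<1$ (approximate $w$, then the remainder, and so on, with small enough errors), and sum the isometric lifts from (iv). Since $\|\pi\|\le1$, the image is not larger. The same argument works for one $s$.

(vi) On $X_s$ let $T_nx=(x_1,\dots,x_n,x_n,x_n,\dots)$, of finite rank. Replacing each chain index $j$ by $\min(j,n)$ shows $\|T_nx\|_{p_s}\le\|x\|_{p_s}$, so $|T_nx|_s\le\|x\|_{p_s}\le s|x|_s$. The $j$-th coordinate of $x-T_nx$ is $x_{\max(j,n)}-x_n$, so $|x-T_nx|_s\le\mathrm{var}_{p_s}(x;\ge n)\to0$. So $T_n\to I$ strongly with bounded norms, hence uniformly on compact sets. In particular $X_s$ is separable, and so is $X$. Given a compact $D\subset X$ and $\varepsilon>0$, there is $M$ such that deleting the components $s>M$ moves points of $D$ by at most $\varepsilon$. On each component $s\le M$ apply a $T_n$ within $\varepsilon$ of the identity on the compact set $\{x^s:x\in D\}$,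 and on the other components $0$. This is a finite rank operator within $\varepsilon$ of the identity on $D$. $\square$

## 6. Operators from $X$ into $E$: a finite rank part plus an operator on the quotient

The next lemma is used in both halves of the theorem. The kernel of $\pi$ satisfies an upper $\ell_3$-estimate, and by Lemma 2 operators into $E$ cannot live on such sequences.

**Lemma 4.** Let $Q\in B(X,E)$. Then $\|Q(P_m-P_n)\|\to0$ as $m,n\to\infty$. Hence $S=\lim_nQP_n$ exists in norm, $S\in\overline{F(X,E)}$, $SP_n=QP_n$, and $Q=S+R\pi$ with $R\in B(W,E)$, $\|R\|\le\|Q-S\|$. Moreover $\|R|_{\{w:\,w^s=0,\ s\le M\}}\|\to0$ as $M\to\infty$.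

*Proof.* **Step 1: an upper estimate in $\mathcal J_p$.** If $y_i\in\mathcal J_p$ are supported on successive disjoint intervals $I_i$, then
$$\Big\|\sum_ia_iy_i\Big\|_p\le3\Big(\sum_i|a_i|^p\|y_i\|_p^p\Big)^{1/p}. \tag{5}$$
Indeed, take a chain. The differences with both indices in $I_i$ contribute at most $|a_i|^p\|y_i\|_p^p$. For the other differences use $\|z-z'\|^p\le2^{p-1}(\|z\|^p+\|z'\|^p)$; each $I_i$ is involved at most twice (on entering and on leaving), with values of norm at most $|a_i|\|y_i\|_p$. The constant is $(1+2^p)^{1/p}\le3$.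

**Step 2: the Cauchy property.** If it fails, there are $\delta>0$, $n_1<m_1\le n_2<m_2\le\cdots$ and $u_i=(P_{m_i}-P_{n_i})x_i$ with $|x_i|\le1$ and $\|Qu_i\|>\delta$; here $|u_i|\le4$ and $\pi u_i=0$. Fix $s$. If $m_i<s$, then $u_i^s=0$. If $n_i<s\le m_i$, which happens for at most one $i$, then $u_i^s$ is supported in $[1,m_i]$. If $s\le n_i$, then $u_i^s$ is supported in $(n_i,m_i]$. So the nonzero $u_i^s$ are supported on successive disjoint intervals. Since $\|u_i^s\|_{p_s}\le4s$ and $\pi u_i^s=0$, (5) gives
$$\Big|\sum_ia_iu_i^s\Big|_s=s^{-1}\Big\|\sum_ia_iu_i^s\Big\|_{p_s}\le12\|a\|_{\ell_{p_s}}\le12\|a\|_{\ell_3}.$$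
So $v_i=Qu_i$ satisfies $\|\sum a_iv_i\|\le12\|Q\|\|a\|_{\ell_3}$ and $\|v_i\|>\delta$, contradicting Lemma 2 with $r=3$.

**Step 3: factor through $\pi$.** Now $S$ exists, is a norm limit of finite rank operators, and $SP_n=\lim_mQP_mP_n=QP_n$. So $Q-S$ vanishes on every $P_nX$, hence on $\ker\pi$ by Lemma 3(iii). By Lemma 3(v), $Q-S=R\pi$ with $\|R\|\le\|Q-S\|$.

**Step 4: the tail of $R$.** If the last claim fails, there are $\delta>0$ and, truncating, finitely supported $w_i\in B_W$ with successive disjoint supports and $\|Rw_i\|>\delta$. Then $\|\sum a_iRw_i\|\le\|R\|\max|a_i|$, contradicting Lemma 2 with $r=\infty$. $\square$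

Example: for $X_t$ and $Q=\pi_t$ we have $QP_n=0$, so $S=0$ and $R$ is the coordinate map $w\mapsto w^t$. For $Q=a_m$, $a_mx=x_m^t$, we have $a_mP_nx=x_m^t$ as soon as $n\ge\max(m,t)$, so $S=a_m$ and $R=0$. Thus $a_mx\to\pi_tx$ for every $x$, but the $R$-parts are $0$ for all $m$ and do not converge to the $R$-part of the limit. This jump is the error that Section 9 has to control.

## 7. Failure of the BCAP

We prove Theorem 1(b). Suppose $X$ has the $\lambda$-CAP, $\lambda\ge1$. Let $\Pi_s:X\to X_s$ be the coordinate projection (norm one) and $J_s:X_s\to X$ the isometric inclusion.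

**Step 1: set up on one summand.** Replacing $K\in K(X)$ by $\Pi_sKJ_s$, and noting $\|\Pi_sKJ_s-I\|=\|\Pi_s(K-I)J_s\|\le\lambda$, we see that every $X_s$ has the $\lambda$-CAP with the same $\lambda$. Choose a finite $\Phi\subset\bigcup_kE_k$ such that each point of $D_E$ (Lemma 1) is within $1/(8\lambda)$ of $\Phi$; say $\Phi\subset E_k$. Choose $s$ with $\frac{2(\lambda+1)}s\max_{e\in\Phi}\|e\|\le\frac1{16}$. For $e\in\Phi$ let $x_e=e1_{[k,\infty)}\in X_s$, so $\pi x_e=e$ and $\|x_e\|_{p_s}=\|e\|$. Choose $K\in K(X_s)$ with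
$$\|K-I\|\le\lambda,\qquad|Kx_e-x_e|_s\le\tfrac1{16}\quad(e\in\Phi).$$

**Step 2: pass to $E$.** We extract from $K$ an operator on $E$. Apply Lemma 4 to $\pi K\Pi_s\in B(X,E)$ and restrict to $X_s$, which every $P_n$ maps into itself. This gives $\pi K=S+R\pi$ on $X_s$ with $S=\lim_n\pi KP_n$ in norm, $S$ compact, $SP_n=\pi KP_n$, and $R\in B(E)$.

**Step 3: $R$ is compact.** $R\pi=\pi K-S$ is compact, and $\pi$ maps the open unit ball of $X_s$ onto that of $E$.

**Step 4: $\|I_E-R\|\le\lambda$.** For $x\in X_s$, $(I-R)\pi x=\pi(I-K)x+Sx$. Replace $x$ by $(I-P_n)x$, which has the same image under $\pi$: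
$$(I-R)\pi x=\pi(I-K)(I-P_n)x+S(I-P_n)x.$$
Here $\|S-SP_n\|=\|S-\pi KP_n\|\to0$, and $|(I-P_n)x|_s\to\|\pi x\|$ by Lemma 3(ii). So $\|(I-R)\pi x\|\le\lambda\|\pi x\|$, and $\pi$ is onto $E$.

**Step 5: $S$ is small, because bumps are cheap.** For $n\ge s$ and $x\in X_s$ we have $\pi P_nx=0$, so $|P_nx|_s=s^{-1}\|P_nx\|_{p_s}\le2s^{-1}\|x\|_{p_s}$. With $\|K\|\le\lambda+1$ this gives $\|Sx\|\le\frac{2(\lambda+1)}s\|x\|_{p_s}$.

**Step 6: contradiction.** For $e\in\Phi$ we have $Re=R\pi x_e=\pi Kx_e-Sx_e$, so
$$\|Re-e\|\le\|\pi(Kx_e-x_e)\|+\|Sx_e\|\le\tfrac1{16}+\tfrac1{16}=\tfrac18.$$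
For $d\in D_E$ pick $e\in\Phi$ with $\|d-e\|\le\frac1{8\lambda}$; then $\|Rd-d\|\le\|(R-I)(d-e)\|+\|Re-e\|\le\lambda\cdot\frac1{8\lambda}+\frac18=\frac14$. Since $R$ is compact, this contradicts Lemma 1. So $X$ has the $\lambda$-CAP for no $\lambda$, and (b) is proved. $\square$

## 8. Two reductions for part (a): lifting from the quotient, and weak limits on reflexive spaces

The first lemma says that it is enough to approximate $\pi A$. The point is Lemma 3(ii): $I-P_n$ eventually shrinks a vector to the size of its image under $\pi$.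

**Lemma 5.** For $A\in B(X)$: $d_F(A)\le5\chi(A)+d_F(\pi A)$.

*Proof.* Let $L\in F(X,W)$ and $\delta=\|\pi A-L\|$. As $\pi$ is onto, we can lift the finitely many vectors that appear in $L$ and obtain $L'\in F(X)$ with $\pi L'=L$. Put $B=A-L'$; then $\|\pi B\|=\delta$ and $\chi(B)=\chi(A)$. For $\varepsilon>\chi(A)$ write $B(B_X)\subset D+\varepsilon B_X$ with $D$ finite, discarding the $d\in D$ that are not within $\varepsilon$ of $B(B_X)$. Then $\|\pi d\|\le\delta+\varepsilon$ for $d\in D$. By Lemma 3(ii) choose $n$ with $|(I-P_n)d|\le\delta+2\varepsilon$ for $d\in D$. Since $\|I-P_n\|\le3$, $\|(I-P_n)B\|\le\delta+2\varepsilon+3\varepsilon$. Now $A-(P_nB+L')=(I-P_n)B$ and $P_nB+L'$ has finite rank, so $d_F(A)\le\delta+5\varepsilon$. Let $\varepsilon\to\chi(A)$ and take the infimum over $L$. $\square$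

The second lemma concerns reflexive spaces. Recall that a net of operators converges in WOT (resp. SOT) if it converges weakly (resp. in norm) at each vector; that the SOT-continuous functionals on $B(G,H)$ are the maps $T\mapsto\sum_iy_i^*(Tx_i)$ with finitely many terms; and that the projective tensor product $G\hat\otimes_\pi H^*$ has dual $B(G,H^{**})$, with $\langle T,x\otimes y^*\rangle=y^*(Tx)$ when $H$ is reflexive.

**Lemma 6.** Let $G,H$ be separable reflexive spaces and let $b\in B(G,H)$ lie in the WOT-closure of a bounded subset of $F(G,H)$. Then: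

(i) $b$ is in the SOT-closure of $\{k\in F(G,H):\|k\|\le\|b\|\}$, and this also holds when $G$ is given any equivalent norm;

(ii) $d_F(b)\le8\,\chi(b)$.

The hypothesis matters. On $\ell_2$ it holds for $b=I$, the limit of the coordinate projections. It fails for $b=I_E$: otherwise (i) would give finite rank operators of norm at most $1$ converging strongly, hence uniformly on $D_E$, to $I_E$, against Lemma 1.

*Proof of (i).* The hypothesis does not change under equivalent norms, so it suffices to treat the given norms. Let $b\ne0$.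

**Step 1: separate.** For finite tensors $\omega=\sum_ix_i\otimes y_i^*\in G\otimes H^*$ put $\langle T,\omega\rangle=\sum_iy_i^*(Tx_i)$. The set in (i) is convex and balanced, so if the claim fails, Hahn–Banach gives such an $\omega$ with
$$|\langle b,\omega\rangle|>\|b\|N,\qquad N=\sup\{|\langle k,\omega\rangle|:k\in F(G,H),\ \|k\|\le1\}. \tag{6}$$

**Step 2: represent $\omega$ on finite rank operators by a measure of mass $N$.** Let $\Omega=(B_G,w)\times(B_{H^*},w)$, which is compact and metrizable since $G,H$ are reflexive and separable. For $k\in F(G,H)$ the function $\hat k(x,y^*)=y^*(kx)$ is a finite sum of products of weakly continuous functions, so $k\mapsto\hat k$ embeds $F(G,H)$ isometrically into $C(\Omega)$. By Hahn–Banach and Riesz there is a Borel measure $\mu$ on $\Omega$ with $|\mu|(\Omega)=N$ and $\langle k,\omega\rangle=\int y^*(kx)\,d\mu$ for all $k\in F(G,H)$.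

**Step 3: turn the measure into an element of the projective tensor product.** Consider $\Theta:\Omega\to G\hat\otimes_\pi H^*$, $\Theta(x,y^*)=x\otimes y^*$, into a separable space with dual $B(G,H)$. We claim that it is weakly measurable, that is, that $f(x,y^*)=y^*(Tx)$ is Borel for each $T\in B(G,H)$. It is separately continuous on $\Omega$. For each $n$ take a finite Borel partition $(A_{n,i})_i$ of $(B_{H^*},w)$ into nonempty sets of diameter less than $1/n$ for a compatible metric, and points $y_{n,i}^*\in A_{n,i}$. The functions $\sum_i1_{A_{n,i}}(y^*)f(x,y_{n,i}^*)$ are Borel, and they converge pointwise to $f$, because the point chosen in the cell of $y^*$ converges weakly to $y^*$. By Pettis' theorem $\Theta$ is strongly $|\mu|$-measurable, and it is bounded by $1$. So the Bochner integral $u=\int\Theta\,d\mu$ exists, $\|u\|_\pi\le N$, and $\langle k,u\rangle=\int y^*(kx)\,d\mu=\langle k,\omega\rangle$ for $k\in F(G,H)$.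

**Step 4: pass to $b$.** Let $(k_\alpha)$ be a bounded net in $F(G,H)$ with $k_\alpha\to b$ in WOT. Then $\langle k_\alpha,v\rangle\to\langle b,v\rangle$ for finite tensors $v$, and by boundedness and density for all $v\in G\hat\otimes_\pi H^*$. Hence $\langle b,\omega\rangle=\lim\langle k_\alpha,\omega\rangle=\lim\langle k_\alpha,u\rangle=\langle b,u\rangle$, and $|\langle b,u\rangle|\le\|b\|N$. This contradicts (6).

*Proof of (ii).* Let $\varepsilon>\chi(b)$. If $\|b\|\le2\varepsilon$, then $d_F(b)\le2\varepsilon$. Assume $\|b\|>2\varepsilon$.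

**Step 5: $b$ is small on a subspace of finite codimension.** Let $b(B_G)\subset\{y_1,\dots,y_l\}+\varepsilon B_H$, choose $\varphi_i\in B_{H^*}$ with $\varphi_i(y_i)=\|y_i\|$, and let $M=\bigcap_i\ker b^*\varphi_i$. If $x\in B_M$ and $bx=y_i+h$ with $\|h\|\le\varepsilon$, then $0=\varphi_i(bx)=\|y_i\|+\varphi_i(h)$, so $\|y_i\|\le\varepsilon$. Thus $\|b|_M\|\le2\varepsilon$.

**Step 6: make the approximants small on $M$ too, by renorming $G$.** Let $\kappa=2\varepsilon/\|b\|\in(0,1)$ and
$$\|x\|'=\inf\{\|u\|+\kappa\|v\|:\ x=u+v,\ v\in M\}.$$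
Then $\kappa\|x\|\le\|x\|'\le\|x\|$, so this is an equivalent norm, and $\|x\|'\le\kappa\|x\|$ on $M$. For $x=u+v$ with $v\in M$ we have $\|bx\|\le\|b\|\|u\|+2\varepsilon\|v\|=\|b\|(\|u\|+\kappa\|v\|)$, so $\|bx\|\le\|b\|\,\|x\|'$. By (i) for $\|\cdot\|'$, $b$ is an SOT-limit of $k\in F(G,H)$ with $\|kx\|\le\|b\|\,\|x\|'$. For these, $\|k\|\le\|b\|$ and $\|k|_M\|\le\kappa\|b\|=2\varepsilon$.

**Step 7: from strong to norm approximation.** Let $\delta>0$. The image of $B_G$ in the finite-dimensional space $G/M$ is totally bounded, so there are $x_1,\dots,x_j\in B_G$ such that every $x\in B_G$ is $x_i+v+\rho$ for some $i$, with $v\in M$, $\|\rho\|\le\delta$, and hence $\|v\|\le2+\delta$. Therefore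
$$\|b-k\|\le\max_i\|(b-k)x_i\|+4\varepsilon(2+\delta)+2\|b\|\delta.$$
Choose $k$ making the maximum at most $\delta$; then let $\delta\to0$ and $\varepsilon\to\chi(b)$. $\square$

## 9. The inequality $d_F(A)\le31\,\chi(A)$

We prove Theorem 1(a). Let $A\in B(X)$.

**Step 0: reduce to one summand of the target.** Let $\varepsilon>\chi(A)$ and $A(B_X)\subset D+\varepsilon B_X$ with $D$ finite. There is $t_0$ with $\|\pi_td\|\le\varepsilon$ for $t>t_0$, $d\in D$; so $\|\pi_tA\|\le2\varepsilon$ for $t>t_0$. Approximating the coordinates $t\le t_0$ by finite rank operators and the others by $0$, we get $d_F(\pi A)\le\max\big(2\varepsilon,\max_{t\le t_0}d_F(\pi_tA)\big)$. So by Lemma 5 it suffices to prove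
$$d_F(\pi_tA)\le26\,\chi(A)\qquad\text{for every }t. \tag{7}$$
The constant must not depend on $t$.

**Step 1: set up the coordinate operators and the error $R-b$.** Fix $t$ and let $Q=\pi_tA=S+R\pi$ as in Lemma 4. For $m\ge1$ let $a_m\in B(X,E)$, $a_mx=(Ax)_m^t\in E_m$. Then $\|a_mx\|\le\|(Ax)^t\|_{p_t}\le t\|A\||x|$, and $a_mx\to Qx$ for each $x$. Lemma 4 gives
$$a_m=S_m+B_m\pi,\qquad S_m=\lim_na_mP_n.$$
Since $a_m$ and $S_m$ map into $E_m$, so does $B_m:W\to E_m$; it has finite rank, and $\|B_m\|\le\|a_m-S_m\|=\lim_n\|a_m(I-P_n)\|\le3t\|A\|$. Let $\mathcal U$ be a free ultrafilter on $\mathbb N$ and put $bw=w\text{-}\lim_{m\to\mathcal U}B_mw$, which exists because $E$ is reflexive; $b\in B(W,E)$. For any $x$ with $\pi x=w$ we have $Rw=Qx-Sx$, $B_mw=a_mx-S_mx$ and $a_mx\to Qx$, so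
$$(R-b)w=w\text{-}\lim_{m\to\mathcal U}(S_m-S)x,\qquad(S_m-S)x=\lim_n(a_m-Q)P_nx. \tag{8}$$
The operator $b$ is within reach of Lemma 6. It remains to bound $R-b$.

**Step 2: a first bound for the error.** *If $w$ is finitely supported with entries in some $E_k$, then $\|(R-b)w\|\le2t\,\chi(A)\max_s\|w^s\|/s$.*

Let $x=x_w^{(k)}$ and $\mu=\max_s\|w^s\|/s$; we may assume $\mu>0$. For large $n$, $P_nx$ has the components $w^s1_{[k,n]}$, which are bumps, and $\pi P_nx=0$; so $|P_nx|\le2\mu$. For $\varepsilon>\chi(A)$ and $D$ as in Step 0, $AP_nx=2\mu(d+\varepsilon u)$ with $d\in D$, $u\in B_X$. Since $\|u_m^t-\pi u^t\|\le\|u^t\|_{p_t}\le t$,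
$$\|(a_m-Q)P_nx\|\le2\mu\Big(\max_{d\in D}\|d_m^t-\pi d^t\|+\varepsilon t\Big).$$
Let $n\to\infty$, then $m\to\mathcal U$: the maximum over the finite set $D$ tends to $0$, and the norm is weakly lower semicontinuous, so (8) gives $\|(R-b)w\|\le2\mu\varepsilon t$. Now let $\varepsilon\to\chi(A)$.

*Where this is not enough.* On the coordinates $s\ge t$ the bound is at most $2\chi(A)\|w\|$, which is what we need. On coordinates $s<t$ it carries the factor $t/s$, which is unbounded over all $t$. This is the point at which a sum of the same renormings with one common exponent $p$ in place of the $p_s$ would stop working in this argument. In that variant the formal identity $\iota:X_1\to X_t$ is bounded with norm at most $1$, and for $A=J_t\iota\Pi_1$ we get $Qx=\pi x^1$, $a_mx=x_m^1$; hence $QP_n=0$, and $a_mP_nx=x_m^1$ for $n\ge m$. So $S=0$, $S_m=a_m$, $B_m=0$, $b=0$ and $(R-b)w=w^1$. The error on lower coordinates does not vanish there. (This $A$ does not itself violate (7), as $\chi(A)\ge\chi(\pi_tA)=\chi(B_E)=1$.) With $p_1>p_t$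 this operator is gone: $L$ separated bumps have norm of order $L^{1/p_1}$ in $X_1$, but of order $L^{1/p_t}$ in $X_t$. The next step shows that the same count kills $R-b$ for every $A$.

**Step 3: the error vanishes on the coordinates $s<t$.** *If $s<t$ and $w$ is supported at $s$, then $(R-b)w=0$.*

Let first $w^s=e\in E_{k_0}$. Suppose $f=(R-b)w\ne0$, choose $\varphi\in E^*$ with $\|\varphi\|=1$ and $\varphi(f)=\|f\|$, and put $\eta=\|f\|/12$. We shall build a sum $z$ of $L$ bumps such that $(Az)^t$ oscillates $L$ times by $\|f\|/2$. For $k_0\le k\le n$ let $y_{k,n}\in X$ have $s$-component $e1_{[k,n]}$ and other components $0$; let $x^{(k)}=x_w^{(k)}$. For $k>\max(k_0,s)$ and $n\ge k$,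
$$y_{k,n}=(P_n-P_{k-1})x^{(k_0)}=P_nx^{(k)}.$$
So by Lemma 4, for each fixed $m$,
$$\sup_{n\ge k}\|a_my_{k,n}\|\to0\quad\text{and}\quad\sup_{n\ge k}\|Qy_{k,n}\|\to0\qquad(k\to\infty).$$
Starting with $m_0'=n_0=0$, choose for $i=1,2,\dots$ in this order:

* $k_i>\max(n_{i-1},k_0,s)$ with $\|Qy_{k_i,n}\|\le\eta2^{-i}$ and $\|a_my_{k_i,n}\|\le\eta2^{-i}$ for all $n\ge k_i$ and all $m\le m_{i-1}'$. Then $\|Sx^{(k_i)}\|=\lim_n\|QP_nx^{(k_i)}\|=\lim_n\|Qy_{k_i,n}\|\le\eta2^{-i}$.
* $m_i>m_{i-1}'$ with $\operatorname{Re}\varphi(S_{m_i}x^{(k_i)})\ge\|f\|-\eta$. This is possible: by (8) for the lift $x^{(k_i)}$ of $w$, $\lim_{m\to\mathcal U}\operatorname{Re}\varphi(S_mx^{(k_i)})=\|f\|+\operatorname{Re}\varphi(Sx^{(k_i)})\ge\|f\|-\eta/2$, and the members of the free ultrafilter $\mathcal U$ are infinite sets.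
* $n_i\ge k_i$ with $\operatorname{Re}\varphi(a_{m_i}y_{k_i,n_i})\ge\|f\|-2\eta$, possible since $S_{m_i}x^{(k_i)}=\lim_na_{m_i}P_nx^{(k_i)}=\lim_na_{m_i}y_{k_i,n}$. Put $y_i=y_{k_i,n_i}$.
* $m_i'>m_i$ with $\|(a_m-Q)y_i\|\le\eta2^{-i}$, hence $\|a_my_i\|\le2\eta2^{-i}$, for all $m\ge m_i'$; possible since $a_my_i\to Qy_i$.

So at time $m_i$ the bump $y_i$ is seen by $\varphi$, and at all times up to $m_{i-1}'$ or from $m_i'$ on it is almost invisible. Let $z=\sum_{i\le L}y_i$ and $i\le L$. If $j<i$, then $m_i\ge m_j'$, so $\|a_{m_i}y_j\|\le2\eta2^{-j}$. If $j>i$, then $m_i\le m_i'\le m_{j-1}'$, so $\|a_{m_i}y_j\|\le\eta2^{-j}$. Hence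
$$\|a_{m_i}z\|\ge\operatorname{Re}\varphi(a_{m_i}y_i)-2\eta\ge\|f\|-4\eta.$$
Likewise $\|a_{m_i'}y_j\|\le2\eta2^{-j}$ for all $j$ (for $j\le i$ since $m_i'\ge m_j'$, for $j>i$ since $m_i'\le m_{j-1}'$), so $\|a_{m_i'}z\|\le2\eta$. Thus the coordinates of $(Az)^t$ with indices $m_i$ and $m_i'$ differ by at least $\|f\|-6\eta=\|f\|/2$, where $m_1<m_1'<m_2<m_2'<\cdots$. Using the chain $0<m_1<m_1'<\dots<m_L<m_L'$,
$$L^{1/p_t}\,\tfrac{\|f\|}2\le\|(Az)^t\|_{p_t}\le t\|A\|\,|z|\le t\|A\|(2L)^{1/p_s}\|e\|.$$
In the last inequality $\pi z=0$, so $|z|=s^{-1}\|z^s\|_{p_s}\le\|z^s\|_{p_s}$, and $z^s$ takes only the values $0,e$, with at most $2L$ changes along any chain. Since $s<t$, $1/p_t>1/p_s$, and the inequality is false for large $L$. So $(R-b)w=0$ for $e\in\bigcup_kE_k$, and by density and continuity for all $e\in E$.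

**Step 4: apply the reflexive lemma on finitely many coordinates.** Let $W_M=\{w\in W:w^s=0\text{ for }s>M\}$, a separable reflexive space, and let $R^M,b^M$ be the restrictions of $R,b$ to $W_M$. Split $w\in W_M$ as $w'+w''$, where $w'$ has the coordinates $s<t$ and $w''$ those with $s\ge t$. By Step 3 and linearity $(R-b)w'=0$. By Step 2 and density
$$\|(R-b)w''\|\le2t\,\chi(A)\max_{s\ge t}\frac{\|w^s\|}s\le2\chi(A)\|w\|.$$
So $\|R^M-b^M\|\le2\chi(A)$.

Next, $R$ maps the open unit ball of $W$ onto $(Q-S)$(open unit ball of $X$), by Lemma 3(v). If the latter set lies in the closed set $D'+\varepsilon B_E$ with $D'$ finite, then so does $R(B_W)$. As $S$ is compact,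
$$\chi(R^M)\le\chi(R)\le\chi(Q-S)=\chi(Q)=\chi(\pi_tA)\le\chi(A),$$
and therefore $\chi(b^M)\le\chi(R^M)+\|R^M-b^M\|\le3\chi(A)$.

By the definition of $b$, $b^M$ lies in the WOT-closure of the bounded set $\{B_m|_{W_M}\}$ of finite rank operators. Lemma 6(ii) with $G=W_M$, $H=E$ gives $d_F(b^M)\le24\chi(A)$, and hence $d_F(R^M)\le24\chi(A)+2\chi(A)=26\chi(A)$.

**Step 5: let $M\to\infty$ and collect.** By the last part of Lemma 4, $R$ is the norm limit, as $M\to\infty$, of $R^M$ composed with the norm-one coordinate projection $W\to W_M$. So $d_F(R\pi)\le d_F(R)\le26\chi(A)$. Since $Q=S+R\pi$ with $S\in\overline{F(X,E)}$, $d_F(\pi_tA)=d_F(Q)\le26\chi(A)$, which is (7). By Step 0, letting $\varepsilon\to\chi(A)$, $d_F(\pi A)\le26\chi(A)$, and by Lemma 5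
$$d_F(A)\le5\chi(A)+26\chi(A)=31\chi(A).$$

Together with $\|A\|_\chi\le\|A\|_K\le d_F(A)$ this is the chain of inequalities in (a). So $\|\cdot\|_\chi\le\|\cdot\|_K\le31\|\cdot\|_\chi$ on $B(X)$, and by (1) $C(X)$ is complete for $\chi$. Separability and the AP of $X$ are Lemma 3(vi), and (b) was proved in Section 7. This proves Theorem 1: $\chi$-completeness of the Calkin algebra $C(X)$ alone, even together with the AP of $X$, does not imply the BCAP, and Problem 6.4 has a negative answer. $\blacksquare$
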